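# Frobenius eigenvectors in convergent group rings

## 1. The logarithm on $\mathbb G_m$, and two loops that do not commute

Let $k$ be a finite field with $q$ elements and characteristic $p$, let $\ell\ne p$ be a prime, and let $X=\mathbb G_m$ over $k$ with base point $x=1$. The connected finite étale Galois covers of $X_{\bar k}$ of $\ell$-power degree are the Kummer covers $z\mapsto z^{\ell^n}$. So the pro-$\ell$ fundamental group is $\mathbb Z_\ell(1)$, with one topological generator $\gamma$, and the geometric Frobenius acts by
$$\mathrm{Frob}(\gamma)=\gamma^{a},\qquad a=q^{-1}\in\mathbb Z_\ell^\times .$$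
The completed group ring is $\mathbb Z_\ell[[T]]$ with $\gamma=1+T$, and Frobenius acts on it by
$$\mathrm{Frob}(T)=(1+T)^a-1=aT+\tfrac{a(a-1)}2T^2+\cdots .$$

Let us look for eigenvectors in $\mathbb Q_\ell[[T]]$. If $x=bT^j+\cdots$ with $b\ne0$, then $\mathrm{Frob}(x)=a^jbT^j+\cdots$, so the eigenvalue is $a^j$. Take $j=1$ and try $T+c_2T^2+\cdots$. Comparing coefficients of $T^2$ in $\mathrm{Frob}(x)=ax$ gives
$$\tfrac{a(a-1)}2+a^2c_2=a c_2,\qquad\text{so}\qquad (a^2-a)\,c_2=-\tfrac{a(a-1)}{2},\qquad c_2=-\tfrac12 .$$
We divided by $a^2-a$, which may be divisible by a high power of $\ell$; this time it cancelled. In fact we know the whole answer: $L=\log(1+T)$ satisfies $\mathrm{Frob}(L)=aL$. Every element of $\mathbb Q_\ell[[T]]=\mathbb Q_\ell[[L]]$ is a series $\sum b_jL^j$, and the $a^j$ are distinct, so the eigenvectors are exactly the nonzero multiples of the powers $L^j$.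

How bad are the denominators? Let $v$ be the valuation with $v(\ell)=1$. The coefficient of $T^n$ in $L^j$ is a signed sum of terms $1/(k_1\cdots k_j)$ with $k_1+\dots+k_j=n$. If $v(k)=u$, then $k-1\ge \ell^u-1\ge u(\ell-1)$, so $v(k)\le (k-1)/(\ell-1)$, with equality only for $k=1$ and $k=\ell$. Hence every such term has valuation at least $-(n-j)/(\ell-1)$: the denominators of *all* the eigenvectors $L^j$ grow at most linearly in the degree, with one common slope $1/(\ell-1)$. A common slope cannot be $0$: for $n=j\ell$ the only term of valuation $-j$ is the one with all $k_i=\ell$ (all other terms have larger valuation), so the coefficient of $T^{j\ell}$ in $L^j$ has valuation exactly $-j$.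

Now let two loops interact. Let $\pi$ be the free pro-$\ell$ group on $\tau_0,\tau_1$, let $\gamma\in\pi$, and let
$$\varphi(\tau_0)=\tau_0^a,\qquad \varphi(\tau_1)=\gamma^{-1}\tau_1^a\gamma .$$
This is an automorphism: it is surjective modulo the Frattini subgroup because $a$ is a unit, hence surjective, and a surjective endomorphism of a topologically finitely generated profinite group is bijective. We shall see in Section 9 that Frobenius acts on loops around missing divisors by formulas of this shape. Write $\mathcal I$ for the augmentation ideal and work rationally modulo $\mathcal I^3$. Put $\nu_i=(\tau_i-1)-\frac12(\tau_i-1)^2$, the truncated logarithm. Then $\varphi(\nu_0)=a\nu_0$, and $\varphi(\nu_1)=a\gamma^{-1}\nu_1\gamma$. If $\gamma-1\equiv\alpha(\tau_0-1)+\beta(\tau_1-1)$ modulo $\mathcal I^2$, then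
$$\varphi(\nu_1)=a\nu_1+a\alpha(\nu_1\nu_0-\nu_0\nu_1).$$
The commutator on the right is multiplied by $a^2$ under $\varphi$, so $\nu_1+c(\nu_1\nu_0-\nu_0\nu_1)$ is an eigenvector modulo $\mathcal I^3$ exactly if (when $\alpha\ne0$; otherwise $c=0$ will do) $c(a-a^2)=a\alpha$, that is,
$$c=\frac{\alpha}{1-a}=\frac{\alpha q}{q-1}.$$
Nothing forces a cancellation now. Continuing, degree $n$ costs a division by $a-a^n$, and the error made in each degree feeds into all the later ones. For a general variety there are several Frobenius eigenvalues $\lambda_1,\dots,\lambda_m$ on $\pi^{ab}$, and we divide by all the differences $\lambda_{i_1}\cdots\lambda_{i_n}-\lambda_i$.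

So the question is: *do the denominators of Frobenius eigenvectors in the group ring of $\pi_1^\ell$ always grow at most linearly, with one slope good for a dense set of eigenvectors?*

## 2. Completed group rings and their convergent subrings

Let $X/k$ be geometrically connected with $x\in X(k)$ and a geometric point $\bar x$ over $x$. We write $\pi_1^\ell$ for the pro-$\ell$ completion of $\pi_1^{\text{ét}}(X_{\bar k},\bar x)$. The group $G_k=\mathrm{Gal}(\bar k/k)$ acts on it through $x$, and $\mathrm{Frob}$ denotes the action of the *geometric* Frobenius. More generally let $\pi$ be a topologically finitely generated pro-$\ell$ group. In what follows $\pi^{ab}$ is the quotient by the closure of the commutator subgroup.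

**Definition (completed group ring).** $\mathbb Z_\ell[\pi]$ is the completed group ring, the inverse limit of the rings $\mathbb Z_\ell[\pi/U]$ over open normal $U$. Its augmentation ideal is $\mathcal I$, the kernel of $\epsilon:\gamma\mapsto1$. Put
$$\bar{\mathbb Q}_\ell[\pi]=\varprojlim_n\,(\mathbb Z_\ell[\pi]/\mathcal I^n)\otimes\bar{\mathbb Q}_\ell ,$$
with projections $\pi_n$ to the $n$-th term and with the inverse limit topology, each term being a finite-dimensional space. Define $\mathbb Q_\ell[\pi]$ in the same way.

**Definition (lattices and valuations).** $\Lambda_n$ is the image of $\mathbb Z_\ell[\pi]/\mathcal I^n$ in $(\mathbb Z_\ell[\pi]/\mathcal I^n)\otimes\mathbb Q_\ell$. For $y$ in the $n$-th term,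
$$v_n(y)=\sup\{m\in\mathbb Q:\ y\in c\,(\Lambda_n\otimes\bar{\mathbb Z}_\ell)\text{ for some }c\text{ with }v(c)=m\}\in\mathbb Q\cup\{\infty\}.$$

We shall see that $\mathbb Z_\ell[\pi]/\mathcal I^n$ is a finitely generated $\mathbb Z_\ell$-module, so $\Lambda_n$ is free of finite rank, and $v_n(y)$ is the minimum of the valuations of the coordinates of $y$ in a $\mathbb Z_\ell$-basis of $\Lambda_n$. In particular $v_n(y+y')\ge\min(v_n(y),v_n(y'))$, $v_n(by)=v(b)+v_n(y)$, and the supremum is attained. For $\mathbb G_m$ we have $v_n\bigl(\sum c_kT^k\bigr)=\min_{k<n}v(c_k)$.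

**Definition (condition $(*)$).** Condition $(*)$ says that $\mathcal I^n/\mathcal I^{n+1}$ is torsion-free for all $n$.

For $\pi=\mathbb Z_\ell$ this holds, as $\mathcal I^n/\mathcal I^{n+1}=\mathbb Z_\ell T^n$. For $\pi=\mathbb Z/\ell$ it fails: here $\mathbb Z_\ell[\pi]=\mathbb Z_\ell[T]/((1+T)^\ell-1)$ and $\mathcal I/\mathcal I^2=\mathbb Z_\ell T/\ell T$. In that case every $\mathcal I^n/\mathcal I^{n+1}$ with $n\ge1$ is torsion, and $\Lambda_n=\mathbb Z_\ell$ for all $n\geq 1$.

**Definition (convergent group ring).** For real $r>0$,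
$$\bar{\mathbb Q}_\ell[\pi]^{\le\ell^{-r}}=\{x\in\bar{\mathbb Q}_\ell[\pi]:\ v_n(\pi_n(x))+nr\to\infty\}.$$

For $\mathbb G_m$ and coefficients in $\mathbb Q_\ell$, this is the ring of power series in $T$ that converge on the disc of radius $\ell^{-r}$.

**Definition (eigenvectors, dense span).** A Frobenius eigenvector is a nonzero $x$ with $\mathrm{Frob}(x)=\lambda x$ for some $\lambda\in\bar{\mathbb Q}_\ell$. A set of elements has dense span if its $\bar{\mathbb Q}_\ell$-span surjects onto every $(\mathbb Z_\ell[\pi]/\mathcal I^n)\otimes\bar{\mathbb Q}_\ell$.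

**Definition (weights).** $\lambda\in\bar{\mathbb Q}_\ell$ has weight $j$ (relative to $q$) if it is algebraic over $\mathbb Q$ and all its complex absolute values are $q^{j/2}$.

For $\mathbb G_m$, Frobenius acts on $\pi^{ab}=\mathbb Z_\ell(1)$ by $q^{-1}$, of weight $-2$.

## 3. The linear bound for all Frobenius eigenvectors

The conjecture, taken from "Arithmetic Restrictions on Geometric Monodromy", reads: *for any $X$ smooth with a simple normal crossings compactification and satisfying $(*)$ (for the given $\ell$), there is $r_0>0$, possibly depending on $X$ and $\ell$, such that $\bar{\mathbb Q}_\ell[\pi_1^\ell]^{\le\ell^{-r_0}}$ contains a set of Frobenius eigenvectors with dense span.* Equivalently, there are eigenvectors $\gamma_i$ with dense span and one constant $C$ with $v_n(\pi_n(\gamma_i))\ge-Cn$ for all $i$ and all $n\ge1$. Indeed, if $v_n+nr_0\to\infty$ then $v_n+nr_0$ is bounded below, and rescaling by a power of $\ell$ makes it $\ge0$; conversely $v_n\ge-Cn$ gives membership for every $r_0>C$. A result of Litt recalled there gives an explicit $r_0$,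 for $X$ satisfying $(*)$, if $H^1(\bar X_{\bar k},\mathbb Q_\ell)=0$, or if $\dim H^1(X_{\bar k},\mathbb Q_\ell)=2$ (then for infinitely many $\ell$), or if $\pi_1^\ell$ is nilpotent.

The conjecture is true, and $(*)$ is not needed for it.

A word $w=i_1\cdots i_r$ is a finite sequence of letters from $\{1,\dots,m\}$ (or $\{1,\dots,d\}$) and $|w|=r$ is its length. For elements $t_1,\dots,t_m$ of a ring we put $t_w=t_{i_1}\cdots t_{i_r}$, and similarly $\lambda^w=\lambda_{i_1}\cdots\lambda_{i_r}$.

**Theorem A.** Let $X$ be a normal, geometrically connected, separated scheme of finite type over $k$, $x\in X(k)$, $\ell\ne p$. Let $\lambda_1,\dots,\lambda_m$ be the eigenvalues, with multiplicity, of $\mathrm{Frob}$ on $\pi_1^{\ell,ab}\otimes\bar{\mathbb Q}_\ell$. There are $C\ge0$ and $y_1,\dots,y_m\in\bar{\mathbb Q}_\ell[\pi_1^\ell]$ with $\mathrm{Frob}(y_i)=\lambda_iy_i$ such that: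

1. The $y_w$ ($w$ any word) have dense span, and $v_n(\pi_n(y_w))\ge-C(n-1)$ for all $w$ and all $n\ge1$.
2. For each $\lambda$, the $\lambda$-eigenspace of $\mathrm{Frob}$ on $\bar{\mathbb Q}_\ell[\pi_1^\ell]$ is spanned by the finitely many $y_w$ with $\lambda^w=\lambda$. Hence for every $r_0>C$, all Frobenius eigenvectors lie in $\bar{\mathbb Q}_\ell[\pi_1^\ell]^{\le\ell^{-r_0}}$.
3. If $(*)$ holds, $\bigcup_r\bar{\mathbb Q}_\ell[\pi_1^\ell]^{\le\ell^{-r}}$ is exactly the set of sums $\sum_wb_wy_w$ with $b_w\in\bar{\mathbb Q}_\ell$ and $v(b_w)\ge-r'|w|-D'$ for some $r',D'$.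

Part 1, with any $r_0>C$ and with zero vectors discarded, proves the conjecture. Theorem A comes from a statement about groups.

**Theorem B.** Let $\pi$ be a topologically finitely generated pro-$\ell$ group and $\varphi$ a continuous automorphism. Let $\lambda_1,\dots,\lambda_m$ be its eigenvalues on $\pi^{ab}\otimes\bar{\mathbb Q}_\ell$, and let $N\ge2$. Assume

* (a) $\varphi$ is diagonalizable on $(\mathcal I/\mathcal I^N)\otimes\bar{\mathbb Q}_\ell$;
* (b) $\lambda^w\ne\lambda_i$ for all $i$ and all $|w|\ge N$;
* (c) $\int_0^\infty ds/N_s<\infty$, where $N_s=\inf\{|w|:\ |w|\ge N,\ \exists i,\ v(\lambda^w-\lambda_i)\ge s\}\in[N,\infty]$.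

Then there are $C$ and $y_i$ with $\varphi(y_i)=\lambda_iy_i$ as in Theorem A(1). If $(*)$ holds, A(3) holds as well.

We shall apply it with $N=3$. The choice $N=2$ is not available in general, because a weight $-2$ eigenvalue can be a product of two of weight $-1$, which violates (b); for an elliptic curve minus the origin and one more rational point, for example, $q^{-1}$ is an eigenvalue and also the product of the two weight $-1$ eigenvalues. The price for $N=3$ is that (a) has to be proved modulo $\mathcal I^3$.

If $m=0$, then $(\mathcal I^n/\mathcal I^{n+1})\otimes\mathbb Q_\ell=0$ for all $n\ge1$ (it is a quotient of a tensor power of $(\mathcal I/\mathcal I^2)\otimes\mathbb Q_\ell\cong \pi^{ab}\otimes\mathbb Q_\ell=0$), all terms equal $\bar{\mathbb Q}_\ell$, and everything holds with $y_\emptyset=1$ and $C=0$. From now on $m\ge1$.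

## 4. Eigenprojectors, and how many eigenvalues a degree can hold

Suppose first that $\ell$ is odd and that $\varphi$ acts on $(\mathcal I/\mathcal I^2)\otimes\mathbb Q_\ell$ as the scalar $a=q^{-1}$, as in both examples of Section 1. Then it acts on $(\mathcal I^j/\mathcal I^{j+1})\otimes\mathbb Q_\ell$ as $a^j$, because multiplication maps the $j$-th tensor power of the first space onto the second. There is an obvious way to produce eigenvectors: project. For $x\in\mathcal I^r$ put
$$P_{r,n}(x)=\prod_{j=r+1}^{n-1}\frac{\varphi-a^j}{a^r-a^j}\,(x)\qquad\text{in }(\mathbb Z_\ell[\pi]/\mathcal I^n)\otimes\mathbb Q_\ell .$$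
Since $\varphi-a^j$ kills the $j$-th graded piece, $(\varphi-a^r)P_{r,n}(x)=0$. On the $r$-th graded piece each factor is the identity, so $P_{r,n}(x)\equiv x$ modulo $\mathcal I^{r+1}$. On an $a^r$-eigenvector the factor with $j=n$ is also the identity, so the $P_{r,n}(x)$ are compatible in $n$ and define an eigenvector in $\mathbb Q_\ell[\pi]$. Letting $r$ and $x\in\mathcal I^r$ vary, we get dense span. As $\varphi$ preserves $\Lambda_n$, the denominators satisfy
$$-v_n(P_{r,n}(x))\le\sum_{j=r+1}^{n-1}v(q^{j-r}-1)\le\sum_{i=1}^{n}v(q^{i}-1).$$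
Let $h$ be the order of $q$ modulo $\ell$ and $e_0=v(q^h-1)$. For odd $\ell$ we have $v(q^{i}-1)=e_0+v(i/h)$ if $h$ divides $i$ and $v(q^i-1)=0$ otherwise. So the sum is at most $\frac nh\bigl(e_0+\frac1{\ell-1}\bigr)$. This is linear, uniformly in $r$.

With several eigenvalues the projector needs a factor for *every* eigenvalue in degrees below $n$, and there are too many. Here is a numerical instance. Let $\ell=3$ and let $\rho\in\mathbb Z_3$ with $\rho^2=-2$, which exists by Hensel's lemma since $-2\equiv1$ modulo $3$. The roots of $x^2-2x+19$ are $1\pm3\rho$. Put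
$$\lambda_1=(1+3\rho)^{-1},\qquad \lambda_2=(1-3\rho)^{-1},$$
two numbers of weight $-1$ relative to $q=19$. The quotient $\lambda_2/\lambda_1$ lies in the torsion-free group $1+3\mathbb Z_3$ and is not $1$, so in each degree $j$ there are $j+1$ distinct products $\lambda_1^{j-b}\lambda_2^b$; different degrees give different complex absolute values. Each difference with $\lambda_1$ is divisible by $3$. So the projector onto the $\lambda_1$-eigenspace, with a factor for each such product of degree $2,\dots,n-1$, has denominators of valuation at least $\sum_{j=2}^{n-1}(j+1)=\frac{n(n+1)}2-3$ in its coefficients. The estimate has become quadratic: the projector pays for all the eigenvalues of a degree, while one given coefficient of an eigenvector should see only some of them. To exploit this we have to look at individual words.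

## 5. Coordinates in which the automorphism is an integral power series

From here on we prove Theorem B. Write $B=\mathbb Z_\ell[\pi]$, let $\gamma_1,\dots,\gamma_d$ be topological generators of $\pi$, and put $s_j=\gamma_j-1$.

**Step 1: generators of the powers of $\mathcal I$.** The purpose is to describe $B/\mathcal I^n$ by words in the $s_j$. Let $J=\sum_jBs_j$. It is a left ideal, and it is closed, being a finite sum of continuous images of the compact module $B$. The set $\{\gamma\in\pi:\gamma-1\in J\}$ is closed. It is a subgroup, because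
$$\gamma\delta-1=\gamma(\delta-1)+(\gamma-1),\qquad \gamma^{-1}-1=-\gamma^{-1}(\gamma-1).$$
It contains all $\gamma_j$, so it is $\pi$. Since $\mathcal I$ is the closure of the $\mathbb Z_\ell$-span of the elements $\gamma-1$, we get $\mathcal I=\sum_jBs_j$. Then $\mathcal I^n=\mathcal I^{n-1}\mathcal I=\sum_j\mathcal I^{n-1}s_j$, and inductively
$$\mathcal I^n=\sum_{|w|=n}Bs_w. \tag{1}$$
In particular $\mathcal I^n$ is closed. Since $B=\mathbb Z_\ell+\mathcal I$, the module $B/\mathcal I^n$ is spanned over $\mathbb Z_\ell$ by the $s_w$ with $|w|<n$, and hence so is $\Lambda_n$. Likewise $\mathcal I^n/\mathcal I^{n+1}$ is spanned by the $s_w$ with $|w|=n$.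

**Step 2: the first graded piece is $\pi^{ab}$.** This identifies the $\lambda_i$ as eigenvalues on $\mathcal I/\mathcal I^2$. From $\gamma\delta-1=(\gamma-1)+(\delta-1)+(\gamma-1)(\delta-1)$, the map $\gamma\mapsto\gamma-1$ is a continuous homomorphism $\pi^{ab}\to\mathcal I/\mathcal I^2$. It is surjective since the $s_j$ span the target. Give $\mathbb Z_\ell\oplus\pi^{ab}$ the ring structure in which $\pi^{ab}$ has square zero. The continuous ring map $B\to\mathbb Z_\ell\oplus\pi^{ab}$, $\gamma\mapsto(1,[\gamma])$, maps $\mathcal I$ to $\pi^{ab}$ and kills $\mathcal I^2$, so it gives an inverse. Thus $\pi^{ab}\cong\mathcal I/\mathcal I^2$. Multiplication makes $\mathcal I^r/\mathcal I^{r+1}$ a quotient of $(\mathcal I/\mathcal I^2)^{\otimes r}$, equivariantly, so the eigenvalues of $\varphi$ on $(\mathcal I^r/\mathcal I^{r+1})\otimes\bar{\mathbb Q}_\ell$ are among the $\lambda^w$ with $|w|=r$.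

**Step 3: the ring in which we work.** Let $E/\mathbb Q_\ell$ be a finite extension containing all $\lambda_i$, with ring of integers $O$. The $\lambda_i$ lie in $O^\times$, since $\varphi$ is an automorphism of the lattice $\pi^{ab}/\mathrm{tors}$. Put
$$B_E=B\otimes E,\quad \mathcal I_E^n=\mathcal I^n\otimes E,\quad A_n=B_E/\mathcal I^n_E,\quad A=\varprojlim A_n,\quad \mathfrak a_n=\ker(A\to A_n).$$
Then $A\subset\bar{\mathbb Q}_\ell[\pi]$ and $\bigcap\mathfrak a_n=0$. Also $\mathfrak a_i\mathfrak a_j\subset\mathfrak a_{i+j}$: in $A_{i+j}$ the images of $\mathfrak a_i$ and $\mathfrak a_j$ lie in the images of $\mathcal I_E^i$ and $\mathcal I_E^j$, whose product is zero. The automorphism $\varphi$ acts continuously and $E$-linearly on $A$, and there is a natural map $B_E\to A$. A non-commutative power series over $E$ can be evaluated at elements $z_1,\dots,z_d$ of $\mathfrak a_1$, since only the words with $|w|<n$ matter in $A_n$. Evaluation is a ring homomorphism and is compatible with substitution of series without constant term. The order of a series is the least length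 of a word that occurs in it.

**Step 4: series expansions with bounded denominators.** We show:

(5.1) *Every $z\in\mathcal I_E^k$ $(k\ge0)$ has image $q(s)$ in $A$ for some $b\ge0$ and some $q\in\ell^{-b}O\langle\langle S_1,\dots,S_d\rangle\rangle$ of order $\ge k$.*

By (1) we can write $z=\ell^{-b}\sum_{|w|=k}u_ws_w$ with $u_w\in B\otimes O$. For any $u\in B\otimes O$ we have $u=\epsilon(u)+\sum_ju_js_j$ with $u_j\in B\otimes O$. Choose such a decomposition for $u$, then for each $u_j$, and so on. This gives, for every $n$,
$$u=\sum_{|w|<n}c_ws_w+\sum_{|w|=n}u'_ws_w,\qquad c_w\in O\text{ independent of }n .$$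
Hence $u=\sum_wc_ws_w$ in $A$. Apply this to each $u_w$.

**Step 5: a ring of series that controls $v_n$.** Products of eigenvectors must obey the same bound as the eigenvectors, so we want the bound to be stable under multiplication. For $c\ge0$ let
$$R_c=\Bigl\{\sum a_wS_w\in E\langle\langle S\rangle\rangle:\ v(a_w)\ge-c|w|\Bigr\}.$$
This is a ring, since lengths and valuations both add in products. And:

(5.2) *If $z=q(s)$ with $q\in R_c$, then $v_n(\pi_n(z))\ge-c(n-1)$ for all $n\ge1$,*

because $\pi_n(z)=\sum_{|w|<n}a_w\pi_n(s_w)$ and $\pi_n(s_w)\in\Lambda_n$.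

**Lemma 5.3 (good coordinates).** There are $t_1,\dots,t_m\in\mathcal I_E$, inducing a basis of $\mathcal I_E/\mathcal I_E^2$, such that in $A$:

* (i) $t_i=p_i(s)$ with $p_i\in\ell^{-e}O\langle\langle S\rangle\rangle$ without constant term, $e\ge0$;
* (ii) $s_j=\sigma_j(t)$ with $\sigma_j\in O\langle\langle T_1,\dots,T_m\rangle\rangle$ without constant term;
* (iii) $\varphi(t_i)=\lambda_it_i+f_i(t)$ with $f_i\in O\langle\langle T\rangle\rangle$ of order $\ge N$.

**Step 6: eigenvectors modulo $\mathcal I^N$.** We use (a) to start. By Step 2 the eigenvalues of $\varphi$ on $\mathcal I_E/\mathcal I_E^N$ are among the $\lambda^w\in E$, so by (a) $\varphi$ is diagonalizable there over $E$. Hence an eigenbasis of the quotient $\mathcal I_E/\mathcal I_E^2$ lifts to eigenvectors in $\mathcal I_E/\mathcal I_E^N$ with the same eigenvalues. Let $t_i^0\in\mathcal I_E$ be lifts of these. Then $\varphi(t_i^0)-\lambda_it_i^0\in\mathcal I_E^N$.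

**Step 7: the $s_j$ as series in the $t_i^0$.** We need (ii), so we invert. For suitable $b_{ji}\in E$ we have $s_j-\sum_ib_{ji}t_i^0\in\mathcal I_E^2$. By (5.1) there is an integer $a\ge0$ such that in $A$
$$s_j=\sum_ib_{ji}t_i^0+\ell^{-a}q_j(s),\qquad b_{ji}\in\ell^{-a}O,\quad q_j\in O\langle\langle S\rangle\rangle\text{ of order }\ge2. \tag{2}$$
Let $\sigma_j^0\in E\langle\langle T\rangle\rangle$ be the series without constant term with
$$\sigma_j^0=\sum_ib_{ji}T_i+\ell^{-a}q_j(\sigma^0);$$
they exist and are unique, since the degree-$n$ part of $q_j(\sigma^0)$ involves only lower degrees of $\sigma^0$. Both $s$ and $s'=\sigma^0(t^0)$ have entries in $\mathfrak a_1$ and satisfy (2). Suppose $s_j-s_j'\in\mathfrak a_n$ for all $j$, which holds for $n=1$. The difference of a monomial of length $\geq 2$ at $s$ and at $s'$ is a telescoping sum of products with one factor in $\mathfrak a_n$ and at least one other factor in $\mathfrak a_1$, so $q_j(s)-q_j(s')\in\mathfrak a_{n+1}$, and by (2) $s_j-s_j'\in\mathfrak a_{n+1}$. As $\bigcap\mathfrak a_n=0$, we get $s=s'$, that is,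 $s_j=\sigma_j^0(t^0)$.

**Step 8: removing denominators by rescaling.** First, $v(\sigma^0_{j,w})\ge-a(2|w|-1)$, by induction on $|w|$. It is clear for $|w|=1$. For $|w|\ge2$, a contribution to the coefficient of $T_w$ in $\ell^{-a}q_j(\sigma^0)$ comes from a factorization $w=w_1\cdots w_r$ with $r\ge2$, and has valuation at least
$$-a-\sum_ia(2|w_i|-1)=-a(1+2|w|-r)\ge-a(2|w|-1).$$
Put $t=\ell^{-2a}t^0$. Then $s_j=\sigma^0_j(\ell^{2a}t)$ has coefficients of valuation $\ge2a|w|-a(2|w|-1)=a\ge0$. This is (ii).

Next, $\varphi(t_i)-\lambda_it_i\in\mathcal I_E^N$, so by (5.1) it is $q(s)$ with $q\in\ell^{-b}O\langle\langle S\rangle\rangle$ of order $\ge N$, for an integer $b\geq 0$ common to all $i$. Substituting (ii) gives $\varphi(t_i)-\lambda_it_i=f_i(t)$ with $f_i\in\ell^{-b}O\langle\langle T\rangle\rangle$ of order $\ge N$. Replace $t$ by $t'=\ell^{-b}t$. The new $f_i$ is $\ell^{-b}f_i(\ell^bT)$, whose coefficients in degree $\delta$ lie in $\ell^{b\delta-2b}O\subset O$, since $\delta\ge N\ge2$. This is (iii). Property (ii) persists, because $\sigma_j(\ell^bT)$ still has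 integral coefficients. Finally (i) is (5.1) with $k=1$. $\square$

## 6. Formal linearization

We now conjugate the series map $T_i\mapsto\lambda_iT_i+f_i(T)$ to its linear part. Relations in the group $\pi$ will not matter: all equations are solved among free power series and then evaluated.

**Step 1: the recursion.** Define $g_i=Y_i+\sum_{|w|\ge N}g_{i,w}Y_w\in E\langle\langle Y_1,\dots,Y_m\rangle\rangle$ by
$$(\lambda^w-\lambda_i)\,g_{i,w}=[f_i(g)]_w\qquad(|w|\ge N), \tag{3}$$
where $[\ ]_w$ is the coefficient of $Y_w$. Written out, the right side is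
$$[f_i(g)]_w=\sum f_{i,u}\,g_{u_1,w_1}\cdots g_{u_r,w_r}, \tag{4}$$
summed over words $u=u_1\cdots u_r$ with $r\ge N$ and factorizations $w=w_1\cdots w_r$ into nonempty words. Here $g_{i,w}=0$ for $1<|w|<N$, and for $|w|=1$ it is $1$ if $w=i$ and $0$ otherwise. Since $r\ge2$, every $w_j$ is shorter than $w$, and $\lambda^w-\lambda_i\ne0$ by (b). So (3) determines $g$.

**Step 2: conjugation.** Let $D$ be the continuous endomorphism $Y_i\mapsto\lambda_iY_i$ of $E\langle\langle Y\rangle\rangle$; it multiplies $Y_w$ by $\lambda^w$. Then (3) says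
$$D(g_i)=\lambda_ig_i+f_i(g),$$
where in degrees $<N$ both sides agree trivially. Let $\theta:E\langle\langle T\rangle\rangle\to E\langle\langle Y\rangle\rangle$ be $T_i\mapsto g_i$. It is an isomorphism, because it is one on graded pieces. Let $\Phi$ be $T_i\mapsto\lambda_iT_i+f_i(T)$. Then $\theta\Phi(T_i)=\lambda_ig_i+f_i(g)=D\theta(T_i)$, so $\theta\Phi=D\theta$. Put $h_i=\theta^{-1}(Y_i)$. Applying $\theta^{-1}$ to $\theta(T_i)=g_i(Y)$ gives
$$g_i(h)=T_i,\qquad\text{and}\qquad \Phi(h_i)=\theta^{-1}D(Y_i)=\lambda_ih_i .$$

**Step 3: evaluation in $A$.** Let $\mathrm{ev}:E\langle\langle T\rangle\rangle\to A$, $T_i\mapsto t_i$. By Lemma 5.3(iii), $\varphi\circ\mathrm{ev}=\mathrm{ev}\circ\Phi$. So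
$$y_i:=h_i(t)\in A\quad\text{satisfies}\quad\varphi(y_i)=\lambda_iy_i,\qquad y_i\equiv t_i\bmod\mathfrak a_2,\qquad t_i=g_i(y). \tag{5}$$
Injectivity of $\mathrm{ev}$ was not used.

We have eigenvectors. What remains is to bound the $g_{i,w}$, and for this put
$$\varepsilon(i,w)=v(\lambda^w-\lambda_i)\in[0,\infty)\qquad(|w|\ge N).$$

## 7. Nested small divisors

### 7.1. What degree-by-degree bookkeeping gives

Suppose $\varepsilon(i,w)\le\delta_{|w|}$ with $0\le\delta_2\le\delta_3\le\cdots$. In the geometric case we shall have $\delta_j=\kappa\log j$ for $j\geq 3$, by Yu's theorem. Put $G_n=\sum_{j=2}^n\delta_j$. Then $-v(g_{i,w})\le G_{|w|}$ whenever $g_{i,w}\ne0$. Indeed, monotonicity gives $G_a+G_b\le G_{a+b-1}$, so for $w=w_1\cdots w_r$ with $r\ge2$ we have $\sum_jG_{|w_j|}\le G_{|w|-r+1}\le G_{|w|-1}$. Since $f_{i,u}\in O$, (3) and (4) give $-v(g_{i,w})\le\delta_{|w|}+G_{|w|-1}=G_{|w|}$ by induction.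

With $\delta_j=\kappa\log j$ this is of order $\kappa\log(n!)$, hence $n\log n$. That is better than the quadratic estimate of Section 4, but not linear. Sharper knowledge of the worst divisor in each degree does not help. Take $\lambda_1,\lambda_2\in1+3\mathbb Z_3$ from Section 4. Since
$$\frac{\lambda_2}{\lambda_1}-1=\frac{1+3\rho}{1-3\rho}-1=\frac{6\rho}{1-3\rho}$$
has valuation $1$, the class of $\lambda_2/\lambda_1$ generates the cyclic group $(1+3\mathbb Z_3)/(1+3^s\mathbb Z_3)$ of order $3^{s-1}$. So if $3^{s-1}\le j+1$, there is $b\in\{0,\dots,j\}$ with $(\lambda_2/\lambda_1)^b\equiv\lambda_1^{1-j}$ modulo $3^s$, and then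
$$\lambda_1^{j-b}\lambda_2^b-\lambda_1=\lambda_1^j\bigl((\lambda_2/\lambda_1)^b-\lambda_1^{1-j}\bigr)\equiv0\pmod{3^s}.$$
In *every* degree $j\ge2$ some divisor has valuation at least $1+\lfloor\log_3(j+1)\rfloor\ge\log_3(j+1)$, and the sum over $j\le n$ is superlinear.

The estimate $G_n$ supposes that one can meet the worst divisors of degrees $n,n-1,n-2,\dots$ all nested inside each other. Let us test this on two of them. Suppose a word $w=\alpha w'\beta$ contributes the divisor $\lambda^w-\lambda_i$, and inside it the subword $w'$ contributes $\lambda^{w'}-\lambda_{i'}$, both divisible by $\ell^s$. Replace $w'$ by the single letter $i'$: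
$$\lambda^{\alpha i'\beta}-\lambda_i=\lambda^{\alpha\beta}(\lambda_{i'}-\lambda^{w'})+(\lambda^w-\lambda_i). \tag{6}$$
So $\lambda^{\alpha i'\beta}-\lambda_i$ is divisible by $\ell^s$ as well, and its word has length only $|w|-|w'|+1$. If very divisible differences occur only for long words, then two nested ones must differ a lot in length. This is the point on which the linear bound rests.

### 7.2. The linear bound

**Proposition 7.1.** $v(g_{i,w})\ge-c(|w|-1)$ for all $i,w$ with $|w|\ge1$, where
$$c=\int_0^\infty\min\Bigl(\frac1{N-1},\frac2{N_s-1}\Bigr)ds<\infty .$$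

Here $2/(N_s-1)$ is read as $0$ if $N_s=\infty$. The integral is finite by (c), since $N_s-1\ge N_s/2$.

**Step 1: trees.** We unfold the recursion to see which divisors occur in one term. An *admissible tree* is a finite rooted planar tree whose vertices are labelled by pairs $(i,w)$ as follows. Leaves are labelled $(i,i)$, the word being the single letter $i$. Each internal vertex $(i,w)$ has $r\ge N$ children $(i_1,w_1),\dots,(i_r,w_r)$ with nonempty words and $w=w_1\cdots w_r$. So $|w|$ is the number of leaves below the vertex, and $|w|\ge N$ at internal vertices. For example, with $N=3$, a word $w$ of length $5$ has a tree whose root has three children, the middle one being internal with three leaves; it stands for a term of $g_{i,w}$ in which we divide by $\lambda^w-\lambda_i$ and by $\lambda^{w'}-\lambda_{i'}$, where $w'$ consists of the three middle letters.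

**Claim 1.** If $g_{i,w}\ne0$, there is an admissible tree with root $(i,w)$ and $-v(g_{i,w})\le\sum_\nu\varepsilon(\nu)$, the sum over internal vertices $\nu$.

If $|w|=1$, then $w=i$ and a single leaf works. If $1<|w|<N$, then $g_{i,w}=0$. Let $|w|\ge N$. By (3) and (4), $g_{i,w}$ is $(\lambda^w-\lambda_i)^{-1}$ times a sum of terms $f_{i,u}g_{u_1,w_1}\cdots g_{u_r,w_r}$ with $f_{i,u}\in O$. A nonzero term of minimal valuation gives
$$-v(g_{i,w})\le\varepsilon(i,w)-\sum_jv(g_{u_j,w_j}).$$
By induction on $|w|$ there are trees with roots $(u_j,w_j)$; attach them to a root $(i,w)$.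

**Step 2: bad vertices are long and far apart.** Fix $s>0$. Call an internal vertex *bad* if its $\varepsilon$ is at least $s$. If $N_s=\infty$ there are none. Otherwise put $M=N_s-1\ge1$, and $m(\nu)=|w|-1$ for a vertex $\nu=(i,w)$.

* If $\nu$ is bad, then $m(\nu)\ge M$, by definition of $N_s$.
* If $\nu=(i,w)$ and a proper descendant $\nu'=(i',w')$ are both bad, then $m(\nu)-m(\nu')\ge M$.

For the second point write $w=\alpha w'\beta$, where $w'$ is the subword belonging to $\nu'$. By (6), and since the $\lambda$'s are units, $v(\lambda^{\alpha i'\beta}-\lambda_i)\ge s$. The word $\alpha i'\beta$ has length $|w|-|w'|+1$. This is at least $N$: the vertex $\nu'$ lies below, or is, one child of $\nu$, and the other children, at least $N-1$ in number, have nonempty words. So $\alpha i'\beta$ is one of the words considered in the definition of $N_s$, and $|w|-|w'|+1\ge N_s$.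

**Step 3: counting.** We turn the separation into a count.

**Claim 2.** If a tree with root $\rho$ has $b\ge1$ bad vertices, then $b\le\dfrac{2m(\rho)}M-1$.

Induct on the tree. Suppose first that $\rho$ is not bad. Let $\mathcal J\ne\emptyset$ be the set of children whose subtrees contain bad vertices. Their words are disjoint parts of the root word, so $\sum_{\chi\in\mathcal J}m(\chi)\le m(\rho)$, and
$$b\le\sum_{\chi\in\mathcal J}\Bigl(\frac{2m(\chi)}M-1\Bigr)\le\frac{2m(\rho)}M-1 .$$
Now suppose $\rho$ is bad, and let $\nu_1,\dots,\nu_K$ be the maximal bad vertices strictly below $\rho$. Their words occupy disjoint parts of the root word, so $\sum_jm(\nu_j)\le m(\rho)$. All bad vertices other than $\rho$ lie in the subtrees with roots $\nu_j$.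

* $K=0$: $b=1\le2m(\rho)/M-1$, because $m(\rho)\ge M$.
* $K=1$: $b\le1+\bigl(2m(\nu_1)/M-1\bigr)\le2(m(\rho)-M)/M=2m(\rho)/M-2$, by Step 2.
* $K\ge2$: $b\le1+\sum_j\bigl(2m(\nu_j)/M-1\bigr)\le2m(\rho)/M+1-K\le2m(\rho)/M-1$.

The separation is used exactly for $K=1$, the chain that made the crude estimate too large. For branching, the $-1$ in the claim pays.

**Step 4: adding up over all levels $s$.** A tree with $n$ leaves and $I$ internal vertices has $I+n-1$ edges, and at least $NI$ edges, so $I\le(n-1)/(N-1)$. Together with Claim 2, the number of vertices with $\varepsilon\ge s$ is at most $(n-1)\min\bigl(\frac1{N-1},\frac2{N_s-1}\bigr)$. Hence for $g_{i,w}\ne0$ and $n=|w|$, with the tree of Claim 1,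
$$-v(g_{i,w})\le\sum_\nu\varepsilon(\nu)=\int_0^\infty\#\{\nu:\varepsilon(\nu)\ge s\}\,ds\le c(n-1).\qquad\square$$

## 8. From the formal bound to the convergent ring

**Step 1: the inverse series.** We need $h$, because $y_i=h_i(t)$. From $g_i(h)=T_i$ we have $h_i=T_i-\sum_{|u|\ge N}g_{i,u}h_u$. By induction on $|w|$ this gives
$$v(h_{i,w})\ge-c(|w|-1):$$
a term with $|u|=r$ and $w=w_1\cdots w_r$ has valuation at least $-c(r-1)-c\sum_j(|w_j|-1)=-c(|w|-1)$.

**Step 2: a uniform bound for all $y_w$.** By Lemma 5.3(i), $y_i=h_i(t)=h_i(p(s))$. A word $u$ of length $\delta\ge1$ in $h_i$ has a coefficient of valuation $\ge-c\delta$. The series $p_u(S)$ has order $\ge\delta$ and coefficients of valuation $\ge-e\delta$. So its contribution in $S$-degree $\Delta\ge\delta$ has valuation $\ge-(c+e)\delta\ge-(c+e)\Delta$. Hence $y_i$ is the value at $s$ of the series $h_i(p(S))$, which lies in $R_C$ with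
$$C=c+e,$$
and has order $\ge1$. Since $R_C$ is a ring, every $y_w$, including $y_\emptyset=1$, is the value at $s$ of a series in $R_C$ of order $\ge|w|$. By (5.2), $v_n(\pi_n(y_w))\ge-C(n-1)$ for all $w$ and all $n\ge1$.

**Step 3: dense span.** Each $y_w$ is zero or an eigenvector with eigenvalue $\lambda^w$. By (5) the $y_i$ induce a basis of $\mathcal I_E/\mathcal I_E^2$. So the $y_w$ with $|w|=r$ span $\mathcal I_E^r/\mathcal I_E^{r+1}$, and those with $|w|<n$ span $A_n$. This is the analogue of A(1) for $\pi$ and $\varphi$.

**Step 4: under $(*)$, elements of a convergent ring have good expansions in $s$.** This is the first half of A(3). Let $x$ lie in some convergent ring. There are a rational $r'>0$ and an integer $D$ with $\pi_n(x)\in\ell^{-r'n-D}(\Lambda_n\otimes\bar{\mathbb Z}_\ell)$ for all $n\ge1$: take $r'$ at least the slope, and let $D$ absorb the finitely many $n$ for which $v_n(\pi_n(x))+r'n<0$. We construct $a_w\in\bar{\mathbb Q}_\ell$ with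
$$v(a_w)\ge-r'(|w|+1)-D,\qquad x=\sum_wa_ws_w. \tag{7}$$
Take $a_\emptyset=\pi_1(x)$. Given $a_w$ for $|w|<n$ with $\pi_n(x)=\sum_{|w|<n}a_w\pi_n(s_w)$, consider
$$\pi_{n+1}(x)-\sum_{|w|<n}a_w\pi_{n+1}(s_w).$$
It lies in $\ell^{-r'(n+1)-D}(\Lambda_{n+1}\otimes\bar{\mathbb Z}_\ell)$ and vanishes in the $n$-th term. By $(*)$ each $B/\mathcal I^j$ is a successive extension of torsion-free modules, hence torsion-free, so $\Lambda_j=B/\mathcal I^j$ for all $j$. As $\bar{\mathbb Z}_\ell$ is flat over $\mathbb Z_\ell$,
$$\ker(\Lambda_{n+1}\otimes\bar{\mathbb Z}_\ell\to\Lambda_n\otimes\bar{\mathbb Z}_\ell)=(\mathcal I^n/\mathcal I^{n+1})\otimes\bar{\mathbb Z}_\ell .$$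
This kernel is spanned over $\bar{\mathbb Z}_\ell$ by the $s_w$ with $|w|=n$ (Section 5, Step 1). So suitable $a_w$ with $|w|=n$ exist.

**Step 5: from $s$ to $y$.** By Lemma 5.3(ii) and (5), $s_j=\sigma_j(g(y))$. Since $\sigma_j$ is integral, Proposition 7.1 shows that $s_u$ is a series in $y$ whose coefficient at $y_w$ has valuation $\ge-c|w|$ and is zero unless $|w|\ge|u|$. Substituting in (7), $x=\sum_wb_wy_w$, where $b_w$ is a finite sum of terms of valuation at least $-r'(|u|+1)-D-c|w|$ with $|u|\le|w|$. So $v(b_w)\ge-(r'+c)|w|-(r'+D)$.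

**Step 6: the converse.** Let $v(b_w)\ge-r'|w|-D'$, where we may assume $r'\ge0$. Write each $y_w$ as the value at $s$ of a series in $R_C$ of order $\ge|w|$. Then $\sum_wb_wy_w$ becomes a series in $s$ whose coefficients in degree $\Delta$ are finite sums of terms with $|w|\le\Delta$, of valuation at least $-r'|w|-D'-C\Delta\ge-(r'+C)\Delta-D'$. Hence $v_n\ge-(r'+C)n-D'$, and the sum lies in the convergent ring of every slope $r>r'+C$. This proves the analogue of A(3), and with it Theorem B. $\square$

## 9. Weights, inertia, and diagonalizability modulo $\mathcal I^3$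

**Proposition G.** Let $X$ be as in Theorem A.

* (G1) $\pi_1^\ell$ is topologically finitely generated.
* (G2) All eigenvalues of $\mathrm{Frob}$ on $H:=\pi_1^{\ell,ab}\otimes\bar{\mathbb Q}_\ell$ have weight $-1$ or $-2$.
* (G3) $\mathrm{Frob}$ is diagonalizable on $(\mathcal I/\mathcal I^3)\otimes\bar{\mathbb Q}_\ell$.

**Step 1: finite generation.** The group $\mathrm{Hom}(\pi_1^\ell,\mathbb F_\ell)=H^1(X_{\bar k},\mathbb F_\ell)$ is finite (SGA 4½, Th. finitude). So the Frattini quotient of the pro-$\ell$ group $\pi_1^\ell$ is finite, and (G1) follows.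

**Step 2: we may enlarge $k$.** For (G2) and (G3) we may replace $k$ by an extension of degree $f$, that is, $\mathrm{Frob}$ by $\mathrm{Frob}^f$. Indeed, let $\psi$ be an invertible operator in characteristic $0$ with $\psi^f$ diagonalizable. Then $\psi$ is killed by $\prod_\mu(x^f-\mu)$, over the distinct eigenvalues $\mu\ne0$ of $\psi^f$; this polynomial has simple roots, so $\psi$ is diagonalizable. And $\lambda^f$ has weight $j$ relative to $q^f$ if and only if $\lambda$ has weight $j$ relative to $q$.

For a geometrically connected $Z/k$ write $H(Z)=\pi_1^{\ell,ab}(Z_{\bar k})\otimes\bar{\mathbb Q}_\ell$. Conjugation in $\pi_1(Z)$ induces an action of $G_k$ on $H(Z)$ that does not depend on base points or sections and is functorial in $Z$. For $X$ it is the given action.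

**Step 3: passing to a smooth variety with smooth compactification.** We want Weil's theorem and purity, so we need such a variety $X_1$ over $X$. If $X$ is smooth with a smooth proper compactification $\bar X$, as in the conjecture, put $X_1=X$ and $\bar X_1=\bar X$. In general, de Jong (*Smoothness, semi-stability and alterations*, Thm. 4.1) gives an alteration $X_1\to X$ with $X_1$ open and dense in a projective regular $\bar X_1$; it is smooth, as $k$ is perfect. After a finite extension of $k$ and passing to a component, $X_1$ is geometrically connected and $X_1\to X$ is dominant and generically finite. Extend $k$ further so that every irreducible component $D$ of codimension $1$ of $\bar X_1\setminus X_1$ is geometrically irreducible.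

The scheme $X_{\bar k}$ is normal and connected, so the absolute Galois group of its function field surjects onto $\pi_1(X_{\bar k})$. The function field of $X_{1,\bar k}$ is a finite extension of it, so its absolute Galois group has open image. Hence $\pi_1(X_{1,\bar k})\to\pi_1(X_{\bar k})$ has open image, and
$$H(X_1)\to H(X)=H\quad\text{is surjective and }G_k\text{-equivariant}.$$

**Step 4: Frobenius on inertia.** We make precise how Frobenius acts on a loop around $D$. Let $\Pi$ be the quotient of $\pi_1(X,\bar x)$ by $\ker(\pi_1(X_{\bar k})\to\pi_1^\ell)$. Then $1\to\pi_1^\ell\to\Pi\to G_k\to1$ is exact, $x$ gives a section $\varsigma$, and $G_k$ acts on $\pi_1^\ell$ by conjugation through $\varsigma$.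

For a component $D$ choose a decomposition group $Z_D$ and its inertia group $I_D$ in the absolute Galois group of the function field of $X_1$, for the discrete valuation of $D$. After a choice of a path between the base points, over the identity of $\bar k$, we get $Z_D\to\pi_1(X_1)\to\pi_1(X,\bar x)\to\Pi$, a map over $G_k$. The quotient $Z_D/I_D$ is the absolute Galois group of the residue field $\kappa(D)$, in which $k$ is algebraically closed because $D$ is geometrically irreducible. So $Z_D\to G_k$ is onto and $I_D$ maps into $\pi_1^\ell$. The group $I_D$ is an extension of $\prod_{\ell'\ne p}\mathbb Z_{\ell'}(1)$ by a pro-$p$ group, and $Z_D$ acts on the quotient by the cyclotomic character. As $\pi_1^\ell$ is pro-$\ell$, the map $I_D\to\pi_1^\ell$ factors through $\mathbb Z_\ell(1)$. Let $\tau=\tau_D\in\pi_1^\ell$ be the image of a generator.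

Let $F\in G_k$ be the geometric Frobenius, which raises roots of unity of $\ell$-power order to the power $1/q$, and let $\sigma\in\Pi$ be the image of an element of $Z_D$ over $F$. Then $\sigma\tau\sigma^{-1}=\tau^{1/q}$. Writing $\sigma=\gamma\,\varsigma(F)$ with $\gamma\in\pi_1^\ell$, we get
$$\mathrm{Frob}(\tau)=\varsigma(F)\tau\varsigma(F)^{-1}=\gamma^{-1}\tau^{1/q}\gamma. \tag{8}$$
This is the shape of the second example in Section 1.

**Step 5: weights and semisimplicity of $H$.** This gives (G2), the semisimplicity of $H$, and a spanning set for its weight $-2$ part.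

By Zariski–Nagata purity (SGA 1, X.3.1), a finite étale cover of $X_{1,\bar k}$ extends to a finite étale cover of $\bar X_{1,\bar k}$ if and only if it is unramified at the codimension-one points of the boundary. So $\pi_1(\bar X_{1,\bar k})$ is the quotient of $\pi_1(X_{1,\bar k})$ by the closed normal subgroup generated by the inertia groups at the divisors $D_{\bar k}$. These are the $I_D$ and their conjugates, since extending constants to $\bar k$ is unramified and each $D_{\bar k}$ is irreducible. A homomorphism from $\pi_1(X_{1,\bar k})$ to an abelian pro-$\ell$ group therefore factors through $\pi_1(\bar X_{1,\bar k})$ if and only if it kills the $I_D$. Hence $\pi_1^{\ell,ab}(\bar X_{1,\bar k})$ is the quotient of $\pi_1^{\ell,ab}(X_{1,\bar k})$ by the $\mathbb Z_\ell$-span of finitely many inertia classes, and $\ker(H(X_1)\to H(\bar X_1))$ is spanned by inertia classes. On these Frobenius acts as $q^{-1}$: conjugate in $\pi_1(X_1)$ by an element of $Z_D$ over $F$.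

Next, $H(\bar X_1)$ is dual to $H^1(\bar X_{1,\bar k},\bar{\mathbb Q}_\ell)$. By Kummer theory,
$$H^1(\bar X_{1,\bar k},\mathbb Z_\ell(1))=T_\ell\mathrm{Pic}(\bar X_{1,\bar k})=T_\ell(\mathrm{Pic}^0_{red}),$$
the last step because the Néron–Severi group is finitely generated (SGA 6, XIII) and so has no Tate module. As $\bar X_1$ is smooth and proper, $\mathrm{Pic}^0_{red}$ is an abelian variety over $k$. By Weil, Frobenius is semisimple on its $V_\ell$, and $F$ acts there with weight $-1$. Undoing the twist adds $2$: $H^1(\bar X_{1,\bar k},\bar{\mathbb Q}_\ell)$ is semisimple of weight $1$. So $H(\bar X_1)$ is semisimple of weight $-1$.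

Thus $H(X_1)$ is an extension of a semisimple space of weight $-1$ by a space on which Frobenius is the scalar $q^{-1}$, of weight $-2$. The weights are distinct, so the extension splits, $H(X_1)$ is diagonalizable, and its weight $-2$ part is spanned by inertia classes. Passing to the quotient $H$,
$$H=H_{-1}\oplus H_{-2}\ \text{is diagonalizable},\quad H_{-2}\ \text{is spanned by the classes }[\tau_D],\quad \mathrm{Frob}[\tau_D]=q^{-1}[\tau_D]. \tag{9}$$
In particular (G2) holds.

**Step 6: where diagonalizability modulo $\mathcal I^3$ is in doubt.** Put $V=(\mathcal I/\mathcal I^3)\otimes\bar{\mathbb Q}_\ell$ and $V'=(\mathcal I^2/\mathcal I^3)\otimes\bar{\mathbb Q}_\ell$, so $V/V'=H$. Multiplication $H\otimes H\to V'$ is surjective and equivariant, so $V'$ is diagonalizable with weights in $\{-2,-3,-4\}$. Decompose $V=V_{-1}\oplus V_{-2}\oplus V_{-3}\oplus V_{-4}$, each $V_j$ being the sum of the generalized eigenspaces for eigenvalues of weight $j$.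

* $V_{-1}\cong H_{-1}$ is diagonalizable, as $V'$ has no weight $-1$.
* $V_{-3}\oplus V_{-4}\subset V'$ is diagonalizable, as $H$ has no weights $-3,-4$.
* In weight $-2$ there is an extension of $H_{-2}$ by $V'_{-2}$, and the same eigenvalue may occur in both.

Only the last one needs an argument.

**Step 7: eigenvectors of weight $-2$ from truncated logarithms.** Let $\tau=\tau_D$ and
$$\nu=(\tau-1)-\tfrac12(\tau-1)^2\in V .$$
For $b\in\mathbb Z_\ell$ we have $\tau^b\equiv1+b(\tau-1)+\frac{b(b-1)}2(\tau-1)^2$ modulo $\mathcal I^3$: this is the binomial theorem for natural numbers $b$, and it extends by continuity. Therefore in $V$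
$$(\tau^b-1)-\tfrac12(\tau^b-1)^2=b(\tau-1)+\tfrac{b(b-1)-b^2}{2}(\tau-1)^2=b\nu .$$
With $b=1/q$, (8) gives $\mathrm{Frob}(\nu)=q^{-1}\gamma^{-1}\nu\gamma$. Write $\gamma=1+\kappa$ with $\kappa\in\mathcal I$. In $V$,
$$\gamma^{-1}\nu\gamma-\nu=\gamma^{-1}(\nu\kappa-\kappa\nu)=\nu\kappa-\kappa\nu ,$$
because $\nu\kappa-\kappa\nu\in V'$ and $\gamma^{-1}\equiv1$ modulo $\mathcal I$. This element is the image of $[\tau]\otimes[\kappa]-[\kappa]\otimes[\tau]$, where $[\tau]\in H_{-2}$ and $[\kappa]\in H$ has components of weights $-1,-2$. So it lies in $V_{-3}\oplus V_{-4}$: the correction caused by the conjugation sits in the wrong weights to do harm.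

Let $P:V\to V_{-2}$ be the projection. It commutes with $\mathrm{Frob}$ and kills $V_{-3}\oplus V_{-4}$, so
$$\mathrm{Frob}(P\nu)=P(\mathrm{Frob}\,\nu)=q^{-1}P\nu .$$
Moreover $P\nu$ maps to $[\tau_D]\in H_{-2}$. So $V_{-2}$ is spanned by the diagonalizable part $V'_{-2}$ together with the eigenvectors $P\nu_D$, which map onto a spanning set of $H_{-2}=V_{-2}/V'_{-2}$ by (9). Hence $V_{-2}$ is spanned by eigenvectors, that is, diagonalizable. This proves (G3). $\square$

## 10. Yu's theorem and the proof of Theorem A

We apply Theorem B to $\pi=\pi_1^\ell$, $\varphi=\mathrm{Frob}$, $N=3$.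

**Step 1: hypotheses (a) and (b).** Finite generation is (G1), and (a) is (G3). For (b), let $|w|\ge3$. By (G2), in every complex embedding
$$|\lambda^w|\le q^{-3/2}<q^{-1}\le|\lambda_i| ,$$
so $\lambda^w\ne\lambda_i$.

**Step 2: hypothesis (c).** We need that very small divisors occur only for long words. This is the arithmetic input.

**Theorem (Yu).** Let $\alpha_1,\dots,\alpha_m$ be nonzero elements of a number field $L$ and $\mathfrak l$ a prime of $L$. There is a constant $\kappa'$, depending only on these data, with
$$\mathrm{ord}_{\mathfrak l}(\alpha_1^{b_1}\cdots\alpha_m^{b_m}-1)\le\kappa'\log\max(3,|b_1|,\dots,|b_m|)$$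
for all $b\in\mathbb Z^m$ with $\alpha_1^{b_1}\cdots\alpha_m^{b_m}\ne1$.

The reference is K. Yu, *p-adic logarithmic forms and group varieties II*, Acta Arith. 89 (1999), 337–378; also *III*, Forum Math. 19 (2007), 187–280. We use it as a black box, with $\alpha_i=\lambda_i$, $L=\mathbb Q(\lambda_1,\dots,\lambda_m)\subset\bar{\mathbb Q}_\ell$ (a number field by (G2)) and the induced prime $\mathfrak l$. The $\lambda_i$ are $\ell$-adic units, so $v(\lambda^w-\lambda_i)=v(\lambda^w\lambda_i^{-1}-1)$. For $|w|\ge3$ the exponents in $\lambda^w\lambda_i^{-1}$ have absolute value at most $|w|$, and $\lambda^w\lambda_i^{-1}\ne1$ by (b). So there is $\kappa>0$ with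
$$v(\lambda^w-\lambda_i)\le\kappa\log|w|\qquad(|w|\ge3). \tag{10}$$
Hence $N_s\ge\max(3,e^{s/\kappa})$, and $\int_0^\infty ds/N_s\le\int_0^\infty e^{-s/\kappa}ds<\infty$, which is (c). Compare Section 7.1: the same bound (10), used degree by degree, gave only $n\log n$. The constant of Proposition 7.1 is now explicit in terms of $\kappa$. Since $2/(e^u-1)\le\frac12$ exactly when $e^u\ge5$, and $\int_{\log5}^\infty du/(e^u-1)=-\log(1-\tfrac15)=\log\tfrac54$,
$$c\le\int_0^\infty\min\Bigl(\tfrac12,\tfrac2{e^{s/\kappa}-1}\Bigr)ds=\kappa\bigl(\tfrac12\log5+2\log\tfrac54\bigr)<1.26\,\kappa .$$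

**Step 3: parts 1 and 3, and the conjecture.** Parts 1 and 3 of Theorem A are Theorem B, with $C=c+e$. For $r_0>C$ we have $v_n(\pi_n(y_w))+nr_0\ge(r_0-C)n\to\infty$. So $\bar{\mathbb Q}_\ell[\pi_1^\ell]^{\le\ell^{-r_0}}$ contains the nonzero $y_w$, a set of Frobenius eigenvectors with dense span, and $v_n(\pi_n(y_w))\ge-Cn$ with $C$ independent of $w$ and $n$. This proves the conjecture; $(*)$ was not used.

**Step 4: part 2, all eigenvectors.** We show that there are no eigenvectors besides the finite combinations of the $y_w$. Fix $\lambda$. The $n$-th term is spanned by the vectors $\pi_n(y_w)$, $|w|<n$, each of which is zero or an eigenvector with eigenvalue $\lambda^w$. If $\lambda$ is none of the $\lambda^w$, it is not an eigenvalue on any term, so a solution of $\mathrm{Frob}(x)=\lambda x$ has $\pi_n(x)=0$ for all $n$, and $x=0$.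

Otherwise $W_\lambda=\{w:\lambda^w=\lambda\}$ is finite: in a complex embedding $|\lambda|$ is a fixed nonzero number, while $|\lambda^w|\le q^{-|w|/2}$. Let $V_\lambda$ be the finite-dimensional $\bar{\mathbb Q}_\ell$-span of the $y_w$ with $w\in W_\lambda$. By the spanning statement, the $\lambda$-eigenspace of the $n$-th term is contained in $\pi_n(V_\lambda)$. The kernels of $\pi_n|_{V_\lambda}$ decrease with intersection $0$, so there is $n_0$ such that $\pi_n$ is injective on $V_\lambda$ for all $n\ge n_0$. Let $\mathrm{Frob}(x)=\lambda x$. For $n\ge n_0$ there is a unique $x_n\in V_\lambda$ with $\pi_n(x_n)=\pi_n(x)$. Since also $\pi_n(x_{n+1})=\pi_n(x)$, uniqueness gives $x_{n+1}=x_n$. So $x=x_{n_0}\in V_\lambda$.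

A finite linear combination of the $y_w$ satisfies $v_n\ge-C(n-1)-\mathrm{const}$, so it lies in the convergent ring of slope $r_0$ for every $r_0>C$. This completes the proof of Theorem A. $\blacksquare$

The constant $C=c+e$ depends on Yu's constant, through $\kappa$, and on the coordinates of Lemma 5.3, through $e$. Nothing in the proof says that it is optimal or determines the infimum of the admissible $r_0$.
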